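# Choosing points with retractions: the Sikorski Extension Theorem and the axiom of choice

Everything below takes place in ZF, without the axiom of choice, except where a choice principle is named as a hypothesis. A construction made "without choices" is one given by an explicit definition from the stated data, so it can be carried out for all members of a family at once.

## 1. Retractions of a sixteen-element algebra

Let $X=\{a,b\}$, and write a function $f:X\to\{0,1\}$ as the two-letter word $f(a)f(b)$. Let $D$ be the Boolean algebra of all subsets of $2^X=\{00,01,10,11\}$; it has sixteen elements. The flip $\sigma(f)=1-f$ exchanges $00$ with $11$ and $01$ with $10$. The sets invariant under the flip form a subalgebra $C=\{0,e,o,1\}$, where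
$$e=\{00,11\},\qquad o=\{01,10\}.$$

Consider a homomorphism $\rho:D\to C$ that is the identity on $C$, that is, a retraction of $D$ onto $C$. Since $e=\{00\}\cup\{11\}$ and $\rho(e)=e$, the elements $\rho(\{00\})$ and $\rho(\{11\})$ are disjoint with join $e$. As $e$ is an atom of $C$, one of them is $e$ and the other is $0$. The same holds for $o$. So $\rho$ picks one word from each of the two orbits $e,o$, and then $\rho(u)$ must be the union of the orbits whose picked word lies in $u$. Conversely each pick gives a retraction by this formula, because "the picked word lies in $u$" commutes with the set operations. There are four retractions.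

Put $g_a=\{f:f(a)=1\}$ and $g_b=\{f:f(b)=1\}$. Neither set is in $C$, but their symmetric difference is: $g_a\triangle g_b=o$. Let $c_a=\rho(g_a)$ and $c_b=\rho(g_b)$.

| picked words | $c_a$ | $c_b$ |
|---|---|---|
| $11,\ 10$ | $1$ | $e$ |
| $11,\ 01$ | $e$ | $1$ |
| $00,\ 10$ | $o$ | $0$ |
| $00,\ 01$ | $0$ | $o$ |

In each row exactly one of $c_a,c_b$ lies in $\{0,1\}$. So every retraction singles out an element of $\{a,b\}$, although the algebras $D$ and $C$ treat $a$ and $b$ alike. If we had a family of two-element sets and a retraction for each of them, we could read off a choice function.

Now let $X=\{a,b,c\}$. There are four orbits $\{f,1-f\}$, and again a retraction from all subsets of $2^X$ to the flip-invariant ones amounts to picking a word from each orbit. Pick in each orbit the word with more ones than zeros. Then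
$$c_x=\rho(g_x)=\{f: f(x)\text{ is the majority value of }f\}.$$
Indeed, if the majority value of $f$ is $1$, the picked word is $f$, which has value $1$ at $x$ iff $f(x)=1$. If it is $0$, the picked word is $1-f$, which has value $1$ at $x$ iff $f(x)=0$.

No $c_x$ is $0$ or $1$: the word $111$ is in $c_x$, and a word in which $x$ is in the minority is not. So the previous rule fails. In fact this retraction is invariant under all permutations of $X$, so no rule that respects renaming of the points can extract a single point from it. Some information is still there: if we are told only that $f(a)=f(b)=0$, we know that the majority value is $0$, hence that $f\in c_a$ and $f\in c_b$. We shall learn to read such partial information. What comes out is a nonempty finite set of points, in general not one point.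

Where could a supply of retractions come from? The next section names a classical source, and with it our question.

## 2. Injective Boolean algebras and the Sikorski Extension Theorem

A Boolean algebra is *complete* if each of its subsets has a least upper bound. Homomorphisms preserve $\wedge,\vee,\neg,0,1$, and a subalgebra contains the same $0$ and $1$.

**Definition (injective).** A Boolean algebra $C$ is *injective* if, whenever $A$ is a subalgebra of a Boolean algebra $B$ and $h:A\to C$ is a homomorphism, there is a homomorphism $g:B\to C$ extending $h$.

**Definition (retract).** A subalgebra $C$ of $D$ is a *retract* of $D$ if there is a homomorphism $\rho:D\to C$ with $\rho(u)=u$ for all $u\in C$; such a $\rho$ is a *retraction*.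

If $C$ is injective, then it is a retract of every $D$ that contains it: extend the identity map $C\to C$ to $D$.

**Definition (three principles).** The *Sikorski Extension Theorem* (SET) says that every complete Boolean algebra is injective. The *axiom of choice* (AC) says that every family of nonempty sets has a choice function. The *Boolean Prime Ideal Theorem* (BPI) says that every Boolean algebra with $0\ne1$ has a prime ideal, equivalently an ultrafilter.

Two facts are given. AC implies SET; this is Sikorski's theorem, which we use as known. And SET is not a consequence of BPI. The paper "Some propositions equivalent to the Sikorski Extension Theorem for Boolean algebras" asks whether SET is equivalent to AC. Since AC implies SET, the question is whether ZF + SET proves AC. It does.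

**Theorem 1 (ZF).** SET implies AC. Hence SET $\Leftrightarrow$ AC.

## 3. What the two-element algebra gives

The simplest complete algebra is $2=\{0,1\}$, and homomorphisms into $2$ are ultrafilters. It is natural to begin with what its injectivity yields. Let $(K_i)_{i\in I}$ be a family of nonempty sets. Let $Q$ be the set of functions $s$ with finite domain $\operatorname{dom}s\subseteq I$ and $s(i)\in K_i$ for $i\in\operatorname{dom}s$, and put
$$E_i=\{s\in Q:i\in\operatorname{dom}s\}.$$
For finite $J\subseteq I$ the set $\bigcap_{i\in J}E_i$ is nonempty, because finitely many choices can be made in ZF. So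
$$\mathcal F=\Big\{a\subseteq Q:\ \bigcap_{i\in J}E_i\subseteq a\text{ for some finite }J\subseteq I\Big\}$$
is a proper filter on $Q$.

**Lemma 1.** Suppose that all $K_i$ are finite. If there is an ultrafilter $U$ on $Q$ with $\mathcal F\subseteq U$, then $(K_i)_{i\in I}$ has a choice function. Each of SET and BPI implies that there is such a $U$.

*Proof.* Given $U$, fix $i\in I$. Then $E_i\in U$, and $E_i$ is the disjoint union of the finitely many sets $\{s\in E_i:s(i)=x\}$, $x\in K_i$. An ultrafilter that contains a finite disjoint union contains exactly one of the pieces. Let $F(i)$ be the unique $x\in K_i$ with $\{s\in E_i:s(i)=x\}\in U$. Then $F$ is a choice function.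

Assume SET. Let $A=\{a\subseteq Q: a\in\mathcal F\text{ or }Q\setminus a\in\mathcal F\}$. It contains $\emptyset,Q$ and is closed under complements. It is closed under intersections: if $a,b\in\mathcal F$ then $a\cap b\in\mathcal F$, and if, say, $Q\setminus a\in\mathcal F$, then $Q\setminus(a\cap b)\supseteq Q\setminus a$ is in $\mathcal F$. So $A$ is a subalgebra of $\mathcal P(Q)$. Define $h:A\to2$ by $h(a)=1$ iff $a\in\mathcal F$. Since $\mathcal F$ is proper, exactly one of $a,Q\setminus a$ is in $\mathcal F$ for $a\in A$, so $h$ preserves complements. Also $a\cap b\in\mathcal F$ iff $a,b\in\mathcal F$, so $h$ preserves meets. Thus $h$ is a homomorphism. As $2$ is complete, SET extends $h$ to $g:\mathcal P(Q)\to2$, and $U=\{a:g(a)=1\}$ is an ultrafilter containing $\mathcal F$.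

Assume BPI. The quotient of $\mathcal P(Q)$ by the ideal $\{a:Q\setminus a\in\mathcal F\}$ is nontrivial because $\mathcal F$ is proper. The preimage in $\mathcal P(Q)$ of an ultrafilter on this quotient is an ultrafilter containing $\mathcal F$. $\square$

For infinite $K_i$ the argument stops at a definite place. The set $E_i$ is then an infinite disjoint union of the pieces $\{s\in E_i:s(i)=x\}$, and an ultrafilter can contain $E_i$ and none of the pieces. This happens already for $I=\{0\}$ and $K_0$ infinite. Here $E_0$ is a copy of $K_0$ and the pieces are its points. The subsets of $Q$ that contain all but finitely many points of $E_0$ form a proper filter containing $E_0$, and an ultrafilter extending it contains no one-point set.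

No cleverer use of the algebra $2$ can help. BPI implies that $2$ is injective: given $h:A\to2$ with $A\subseteq B$, the filter of $B$ generated by $h^{-1}(1)$ is proper, so BPI gives an ultrafilter of $B$ containing it, and this ultrafilter is an extension of $h$. If the injectivity of $2$ implied AC, then BPI would imply AC and so SET, contrary to the second given fact.

So we need larger complete algebras as targets. Lemma 1 tells us how far we must get: it is enough to produce, uniformly in $i$, a nonempty *finite* subset of each $X_i$. That is what retractions as in Section 1 will give.

## 4. The regular open algebra of $2^X$ and its flip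

We now set up the algebra of Section 1 for an arbitrary nonempty set $X$. Give $2^X$ the product topology. A *condition* is a finite partial function $q$ from $X$ to $\{0,1\}$, and
$$N(q)=\{f\in2^X:q\subseteq f\}.$$
These sets are nonempty (extend $q$ by $0$), clopen, and form a base of the topology.

An open set $u$ is *regular* if $u=\mathrm{int}\,\mathrm{cl}\,u$. Let $D_X$ be the set of regular open subsets of $2^X$, ordered by inclusion. It is a textbook fact, valid in ZF, that $D_X$ is a complete Boolean algebra with
$$u\wedge v=u\cap v,\qquad \neg u=\mathrm{int}(2^X\setminus u),\qquad \bigvee_ju_j=\mathrm{int}\,\mathrm{cl}\bigcup_ju_j .$$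
Clopen sets belong to $D_X$, and on them the finite operations are the set operations. Infinite joins are different. For $X=\omega$ let $g_n=\{f:f(n)=1\}$. The union $\bigcup_ng_n$ misses exactly the constant function $0$ and is dense, so $\bigvee_ng_n=1$ although the union is not $2^\omega$.

In general put $g_x=\{f:f(x)=1\}\in D_X$ for $x\in X$, and let $u\triangle v=(u\wedge\neg v)\vee(v\wedge\neg u)$. Recall that $\triangle$ is associative and commutative, that $u\triangle u=0$, and that $w\wedge(u\triangle v)=(w\wedge u)\triangle(w\wedge v)$.

**Definition (deciding).** A condition $q$ *decides* $u\in D_X$ *with value* $1$ if $N(q)\le u$, and *with value* $0$ if $N(q)\wedge u=0$.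

For example, let $q=\{(0,1),(1,1)\}$ be the condition on $\omega$ with $q(0)=q(1)=1$. It decides $g_0$ and $g_1$ with value $1$ and $g_0\triangle g_1$ with value $0$, and it does not decide $g_2$. We use the following properties all the time.

- The value is unique, since $N(q)\ne0$.
- If $q$ decides $u$ and $v$ with values $\varepsilon$ and $\delta$, then it decides $u\triangle v$ with value $\varepsilon+\delta$ mod $2$, because $N(q)\wedge(u\triangle v)=(N(q)\wedge u)\triangle(N(q)\wedge v)$ and each term on the right is $0$ or $N(q)$.
- If $r\supseteq q$, then $r$ decides whatever $q$ decides, with the same value, because $N(r)\subseteq N(q)$.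
- If $x\in\operatorname{dom}q$, then $q$ decides $g_x$ with value $q(x)$.
- If $u\ne0$, then some $N(q)$ is contained in $u$, because $u$ is a nonempty open set.

The flip $\sigma(f)=1-f$ is a homeomorphism of $2^X$ with $\sigma^2=1$, so $u\mapsto\sigma[u]$ is an automorphism of $D_X$. Let
$$C_X=\{u\in D_X:\sigma[u]=u\}.$$
An automorphism preserves complements and all joins, so $C_X$ is a subalgebra closed under arbitrary joins of $D_X$. Hence $C_X$ is a complete Boolean algebra. Moreover $\sigma[g_x]=\neg g_x$, so $\sigma[g_x\triangle g_y]=\neg g_x\triangle\neg g_y=g_x\triangle g_y$, and therefore
$$g_x\triangle g_y\in C_X\qquad(x,y\in X).\tag{1}$$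

For a two-element $X$ these are the algebras $D$ and $C$ of Section 1, since the topology of a finite $2^X$ is discrete.

## 5. Minimal transversals

From a retraction we shall obtain a family of finite subsets of $X$, any two of which meet. We need a canonical nonempty finite set attached to such a family. The intersection of the family can be empty: take the three two-element subsets of a three-element set. The union can be infinite: take all sets $\{0,n\}$ with $n\ge1$. Picking a member is a choice. The following construction avoids all three problems.

Let $\mathcal W$ be a nonempty family of nonempty finite subsets of $X$. A *transversal* of $\mathcal W$ is a finite subset of $X$ that meets every member of $\mathcal W$. If $\mathcal W$ has a transversal, let $t$ be the least size of one, let $\mathcal T$ be the set of all transversals of size $t$, and put $K(\mathcal W)=\bigcup\mathcal T$. In the first example $t=2$, and $K(\mathcal W)$ is the whole three-element set. In the second $t=1$ and $K(\mathcal W)=\{0\}$.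

**Lemma 2.** Let $\mathcal W$ be a nonempty family of nonempty finite subsets of $X$ that has a transversal. Then $K(\mathcal W)$ is a finite nonempty subset of $X$ that meets every member of $\mathcal W$, and it is defined from $\mathcal W$ without choices.

*Proof.* We have $\mathcal T\ne\emptyset$, and $t\ge1$ because $\mathcal W\ne\emptyset$. So $K(\mathcal W)$ is nonempty and meets every member of $\mathcal W$. The point is that $\mathcal T$ is finite.

For finite $S\subseteq X$ with $|S|\le t$ let $\mathcal T_S=\{T\in\mathcal T:S\subseteq T\}$. We show by induction on $t-|S|$ that $\mathcal T_S$ is finite. If $|S|=t$, then $\mathcal T_S\subseteq\{S\}$. If $|S|<t$, then $S$ is not a transversal, by the minimality of $t$, so there is $F\in\mathcal W$ with $F\cap S=\emptyset$. Every $T\in\mathcal T_S$ meets $F$ in some $x$, and then $S\cup\{x\}\subseteq T$. Hence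
$$\mathcal T_S=\bigcup_{x\in F}\mathcal T_{S\cup\{x\}},$$
where each $S\cup\{x\}$ has size $|S|+1$. This is a finite union of sets that are finite by the induction hypothesis. Taking $S=\emptyset$, we see that $\mathcal T=\mathcal T_\emptyset$ is finite. So $K(\mathcal W)$ is a finite union of finite sets. The set $F$ occurred only in the proof of finiteness; the definition of $K(\mathcal W)$ uses no choices. $\square$

If any two members of $\mathcal W$ meet, then each member is a transversal and the lemma applies.

## 6. A finite set from one retraction

**Lemma 3.** Let $X\ne\emptyset$. From a homomorphism $\rho:D_X\to C_X$ that is the identity on $C_X$ one can define, without choices, a nonempty finite set $K_\rho\subseteq X$.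

Put $c_x=\rho(g_x)\in C_X$. By (1) and because $\rho$ fixes $C_X$,
$$c_x\triangle c_y=\rho(g_x\triangle g_y)=g_x\triangle g_y\qquad(x,y\in X).\tag{2}$$
There is a tension here. Each $c_x$ is invariant under the flip, so it cannot tell a condition from its opposite. Yet the difference of $c_x$ and $c_y$ must equal $g_x\triangle g_y$, which detects a flip performed at $y$ but not at $x$. If $c_x$ could be decided in one part of $X$ and $c_y$ in a disjoint part, we could flip one part alone and get a contradiction. The proof makes this precise.

**Definition (decisive).** A condition $q\ne\emptyset$ is *decisive* if it decides $c_x$ for every $x\in\operatorname{dom}q$.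

In the majority example of Section 1, the decisive conditions are the constant ones with two-element domain and all those with three-element domain. A condition with one-element domain leaves the majority open, and so does one with two different values.

*Proof of Lemma 3.*

**Step 1: decisive conditions exist.** This step shows that the family we want to feed into Lemma 2 is nonempty. Fix $x\in X$. One of $c_x,\neg c_x$ is nonzero, so it contains some $N(q)$. Enlarging $q$ if necessary, we may assume $x\in\operatorname{dom}q$. Then $q$ decides $c_x$. For $y\in\operatorname{dom}q$, equation (2) gives $c_y=c_x\triangle(c_x\triangle c_y)=c_x\triangle g_x\triangle g_y$. Since $q$ decides $c_x$, and decides $g_x$ and $g_y$ because $x,y\in\operatorname{dom}q$, it decides $c_y$. So $q$ is decisive.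

**Step 2: if $q$ and $r$ are decisive, then $\operatorname{dom}q\cap\operatorname{dom}r\ne\emptyset$.** This step shows that the family has a transversal. Suppose the domains are disjoint. Pick $x\in\operatorname{dom}q$ and $y\in\operatorname{dom}r$, and let $\varepsilon,\delta$ be the values with which $q$ decides $c_x$ and $r$ decides $c_y$. Let $\bar r=1-r$, the condition with the same domain and opposite values, so that $N(\bar r)=\sigma[N(r)]$. Since $\sigma[c_y]=c_y$, applying $\sigma$ shows that $\bar r$ also decides $c_y$ with value $\delta$.

As the domains are disjoint, both $q\cup r$ and $q\cup\bar r$ are conditions. Both decide $c_x$ with value $\varepsilon$ and $c_y$ with value $\delta$, so both decide $c_x\triangle c_y$ with the same value $\varepsilon+\delta$. But $q\cup r$ decides $g_x\triangle g_y$ with value $q(x)+r(y)$, and $q\cup\bar r$ decides it with value $q(x)+r(y)+1$. These differ mod $2$, which contradicts (2).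

**Step 3: the finite set.** Let $\mathcal W=\{\operatorname{dom}q:q\text{ decisive}\}$. By Step 1 it is a nonempty family of nonempty finite sets, and by Step 2 each member meets every member. So Lemma 2 applies, and $K_\rho=K(\mathcal W)$ is as required. $\square$

For $X=\{a,b\}$ and the first row of the table in Section 1 we have $c_a=1$ and $c_b=e$. Both conditions with domain $\{a\}$ are decisive. A condition with domain $\{b\}$ does not decide $e$. All conditions with domain $\{a,b\}$ are decisive. So $\mathcal W=\{\{a\},\{a,b\}\}$ and $K_\rho=\{a\}$, the point we read off before. For the majority retraction, $\mathcal W$ consists of the two-element subsets and $X$ itself; here $t=2$ and $K_\rho=X$, as the symmetry demands.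

For a single set, retractions are not hard to get. Given a point $x\in X$, ZF alone provides the retraction
$$\rho(u)=(u\wedge g_x)\vee\sigma[u\wedge g_x].$$
To see this, consider the homomorphism $w\mapsto w\wedge g_x$ from $C_X$ to the relative algebra $D_X{\restriction}g_x$ of elements below $g_x$. It is injective: if $w\wedge g_x=0$, applying $\sigma$ gives $w\wedge\neg g_x=0$, so $w=0$. It is surjective: for $v\le g_x$ we have $\sigma[v]\le\neg g_x$, so $w=v\vee\sigma[v]\in C_X$ satisfies $w\wedge g_x=v$. So it is an isomorphism, and $\rho$ is $u\mapsto u\wedge g_x$ followed by its inverse; it clearly fixes $C_X$.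

For this $\rho$ one finds $c_y=\{f:f(y)=f(x)\}$. A condition $q$ with $x\in\operatorname{dom}q$ decides $c_y$ for all $y\in\operatorname{dom}q$. If $x\notin\operatorname{dom}q$ and $y\in\operatorname{dom}q$, then $f(x)$ is free on $N(q)$ and $c_y$ is not decided. So $\mathcal W$ consists of the finite sets containing $x$, and $K_\rho=\{x\}$: the retraction gives back the point it was made from.

Hence SET is needed only to obtain such retractions uniformly over a family.

## 7. All sets at once

Let $(X_i)_{i\in I}$ be a family of nonempty sets. SET says that for each $i$ there is a retraction $D_{X_i}\to C_{X_i}$, but to fix one for each $i$ would itself be a choice. The way around this is to ask SET for a single retraction, on the product of the algebras.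

*Proof of Theorem 1.* Assume SET, and let $(X_i)_{i\in I}$ be a family of nonempty sets.

**Step 1: a nonempty finite set $K_i\subseteq X_i$ for all $i$ simultaneously.** Let
$$D=\prod_{i\in I}D_{X_i},\qquad C=\prod_{i\in I}C_{X_i}$$
with coordinatewise operations. These products are nonempty without any choice, since they contain $0$ and $1$. $C$ is a subalgebra of $D$. It is complete, because the join of $S\subseteq C$ is the element with $i$-th coordinate $\bigvee\{s(i):s\in S\}$. By SET, applied to the subalgebra $C$ of $D$ and to $\mathrm{id}:C\to C$, there is a homomorphism $\rho:D\to C$ that is the identity on $C$.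

We extract a retraction for each coordinate. Let $\iota_i:D_{X_i}\to D$ send $u$ to the element with $i$-th coordinate $u$ and all other coordinates $0$, let $\pi_i$ be the $i$-th projection, and put
$$\rho_i=\pi_i\circ\rho\circ\iota_i:D_{X_i}\to C_{X_i}.$$
The map $\iota_i$ preserves $\wedge,\vee,0$, so $\rho_i$ does too. If $u\in C_{X_i}$, then $\iota_i(u)\in C$, so $\rho(\iota_i(u))=\iota_i(u)$ and $\rho_i(u)=u$. In particular $\rho_i(1)=1$. Then $\rho_i(u)\wedge\rho_i(\neg u)=0$ and $\rho_i(u)\vee\rho_i(\neg u)=1$, so $\rho_i$ preserves complements. Thus $\rho_i$ is a homomorphism that is the identity on $C_{X_i}$. Lemma 3 gives a nonempty finite $K_i=K_{\rho_i}\subseteq X_i$. Since $K_{\rho_i}$ is defined from $\rho_i$ without choices, $i\mapsto K_i$ is a function.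

**Step 2: from finite sets to points.** By SET and Lemma 1, the family $(K_i)_{i\in I}$ has a choice function $F$. As $F(i)\in K_i\subseteq X_i$ for all $i$, it is a choice function for $(X_i)_{i\in I}$.

So AC holds. Conversely AC implies SET, by Sikorski's theorem. $\blacksquare$

SET was used twice: once with the target $\prod_iC_{X_i}$ and once with the target $2$.

## 8. Involutions and Boolean-valued universes

The proof asked for retractions onto very special subalgebras. This leads to a stronger theorem. For an automorphism $\sigma$ of $D$ let $\mathrm{Fix}(\sigma)=\{u\in D:\sigma(u)=u\}$. Let $\mathrm{AC}_2$ say that every family of two-element sets has a choice function. For a complete Boolean algebra $C$, let $V^{(C)}$ be the Boolean-valued universe and $[\![\varphi]\!]\in C$ the value of a statement $\varphi$ in it; definitions follow below.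

**Theorem 2 (ZF).** The following are equivalent.

1. AC.
2. SET.
3. Every complete Boolean algebra is a retract of each Boolean algebra containing it as a subalgebra.
4. For every complete Boolean algebra $D$ and every automorphism $\sigma$ of $D$ with $\sigma^2=1$, the subalgebra $\mathrm{Fix}(\sigma)$ is a retract of $D$.
5. For every complete Boolean algebra $C$, $[\![\mathrm{BPI}]\!]=1$ in $V^{(C)}$.
6. For every complete Boolean algebra $C$, $[\![\mathrm{AC}_2]\!]=1$ in $V^{(C)}$.

Two published facts are used.

**(F1)** In ZF, the axiom of multiple choice MC implies AC (Jech, *The Axiom of Choice*, 1973, Theorem 9.1). Here MC says that for every family of nonempty sets there is a function choosing a nonempty finite subset of each.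

**(F2)** In ZF, every theorem of ZF has value $1$ in $V^{(C)}$. If AC holds, then $[\![\mathrm{AC}]\!]=1$ in $V^{(C)}$ (Bell, *Boolean-Valued Models and Independence Proofs in Set Theory*).

**Boolean-valued universes, recalled.** A *name* is a function $v$ whose domain is a set of names and whose values lie in $C$; $V^{(C)}$ is the class of all names. Writing $a\to b$ for $\neg a\vee b$, the values of atomic statements are given by the recursion
$$[\![u\in v]\!]=\bigvee_{w\in\operatorname{dom}v}\big(v(w)\wedge[\![w=u]\!]\big),$$
$$[\![u=v]\!]=\bigwedge_{w\in\operatorname{dom}u}\big(u(w)\to[\![w\in v]\!]\big)\wedge\bigwedge_{w\in\operatorname{dom}v}\big(v(w)\to[\![w\in u]\!]\big).$$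
Connectives are interpreted by the operations of $C$, and $[\![\exists z\,\varphi(z)]\!]$ is the supremum, $[\![\forall z\,\varphi(z)]\!]$ the infimum, of the values $[\![\varphi(v)]\!]$ over all names $v$.

Each set $x$ has a name $\check x$ with domain $\{\check y:y\in x\}$ and constant value $1$. Statements with only bounded quantifiers about sets $x,\dots$ have value $1$ at $\check x,\dots$ if they are true, and $0$ if they are false (for $0\ne1$ in $C$). Moreover
$$[\![\exists z\in\check y\ \varphi(z)]\!]=\bigvee_{x\in y}[\![\varphi(\check x)]\!],\qquad[\![\forall z\in\check y\ \varphi(z)]\!]=\bigwedge_{x\in y}[\![\varphi(\check x)]\!].$$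
The first formula holds because $[\![z\in\check y]\!]=\bigvee_{x\in y}[\![z=\check x]\!]$ and $[\![z=\check x]\!]\wedge[\![\varphi(z)]\!]\le[\![\varphi(\check x)]\!]$; the second follows by complements.

For a small example let $C=\{0,e,o,1\}$ as in Section 1, and let $v$ be the name with domain $\{\check\emptyset\}$ and $v(\check\emptyset)=e$. Then $[\![\check\emptyset\in v]\!]=e$, so $[\![v=\{\emptyset\}\check{}\,]\!]=(e\to1)\wedge(1\to e)=e$ and $[\![v=\check\emptyset]\!]=(e\to0)=o$. So $v$ is $\{\emptyset\}$ "to the extent $e$" and $\emptyset$ "to the extent $o$".

By (F2), if ZF proves that $\varphi$ implies $\psi$, then $[\![\varphi]\!]\le[\![\psi]\!]$, also with names as parameters. We may therefore argue informally inside $V^{(C)}$.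

*Proof of the shorter implications.*

**(1)⇒(2)** is Sikorski's theorem.

**(2)⇒(3).** If $C$ is complete and a subalgebra of $D$, extend $\mathrm{id}:C\to C$ to $D$.

**(3)⇒(4).** An automorphism preserves complements and all joins, so $\mathrm{Fix}(\sigma)$ is a subalgebra closed under the joins of $D$. Hence it is complete, and (3) applies.

**(4)⇒(1).** Let $(X_i)_{i\in I}$ be a family of nonempty sets, and let $\sigma_i$ be the automorphism of $D_{X_i}$ induced by the flip. The algebra $D=\prod_iD_{X_i}$ is complete, and applying $\sigma_i$ in the $i$-th coordinate for all $i$ gives an automorphism of $D$ with square $1$. Its fixed algebra is $\prod_iC_{X_i}=C$. So (4) gives a retraction $\rho:D\to C$, and from there Step 1 of the proof of Theorem 1 runs without change. It yields nonempty finite $K_i\subseteq X_i$ for all $i$, which is MC. By (F1), AC holds. (Step 2 is replaced by (F1), as we no longer have SET for the target $2$.)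

**(1)⇒(5).** Assume AC. By (F2), $[\![\mathrm{AC}]\!]=1$ in $V^{(C)}$. Since ZF proves that AC implies BPI, $[\![\mathrm{BPI}]\!]=1$.

**(5)⇒(6).** By Lemma 1, ZF proves that BPI implies choice functions for families of nonempty finite sets, in particular $\mathrm{AC}_2$. So $1=[\![\mathrm{BPI}]\!]\le[\![\mathrm{AC}_2]\!]$ by (F2).

It remains to prove (6)⇒(1), which takes the next section.

## 9. From choosing between two classes to AC

Assume (6). By (F1) it suffices to prove MC. Let $(Z_i)_{i\in I}$ be a nonempty family of nonempty sets. Put
$$X_i=\{i\}\times Z_i\times\omega,\qquad X=\bigcup_{i\in I}X_i .$$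
The $X_i$ are disjoint and infinite. It suffices to define, by a function of $i$, nonempty finite sets $F_i\subseteq X_i$ for all $i$ outside a finite set $J\subseteq I$. For $i\in J$ we make finitely many further choices, and for $i\in I\setminus J$ we project $F_i$ to $Z_i$.

**Step 1: the algebra.** We want an algebra that is symmetric under a separate flip for each $i$. Let $\sigma_i$ be the homeomorphism of $2^X$ that replaces $f$ by $1-f$ on $X_i$ and leaves it unchanged elsewhere. Put
$$C=\{u\in D_X:\sigma_i[u]=u\text{ for all }i\in I\}.$$
It is closed under complements and arbitrary joins of $D_X$, so it is a complete Boolean algebra whose joins are those of $D_X$. It is nontrivial, since it contains $\emptyset$ and $2^X\ne\emptyset$. If $x,y$ lie in the same $X_i$, then $\sigma_i[g_x]=\neg g_x$ and $\sigma_i[g_y]=\neg g_y$, while $\sigma_j$ fixes $g_x$ and $g_y$ for $j\ne i$. So $g_x\triangle g_y\in C$.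

**Step 2: a family of pairs in $V^{(C)}$.** We build, inside $V^{(C)}$, a two-element set for each $i$, so that $\mathrm{AC}_2$ has something to act on. Let $\sim$ be the name with domain $\{(x,y)\check{}:x,y\in X_i\text{ for some }i\}$ that takes the value $\neg(g_x\triangle g_y)$ at $(x,y)\check{}$. Since $(x,y)\check{}$ is, with value $1$, the ordered pair of $\check x$ and $\check y$,
$$[\![\check x\sim\check y]\!]=\begin{cases}\neg(g_x\triangle g_y)&\text{if }x,y\text{ lie in the same }X_i,\\0&\text{otherwise.}\end{cases}$$
With value $1$, $\sim$ is an equivalence relation on $\check X$ whose classes lie inside the sets $\check X_i$. Reflexivity holds because $g_x\triangle g_x=0$, and symmetry is clear. For transitivity only the case $x,y,z\in X_i$ matters, and there $g_x\triangle g_z=(g_x\triangle g_y)\triangle(g_y\triangle g_z)\le(g_x\triangle g_y)\vee(g_y\triangle g_z)$; now take complements.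

With value $1$, each $\check X_i$ has exactly two classes.

- *At most two.* For $x,y,z\in X_i$ put $\alpha=g_x\triangle g_y$ and $\beta=g_y\triangle g_z$. The value of "$\check x,\check y,\check z$ are pairwise inequivalent" is $\alpha\wedge\beta\wedge(\alpha\triangle\beta)=0$.
- *At least two.* For $x\in X_i$ the value of $\exists y\in\check X_i\,(\check x\not\sim y)$ is $\bigvee_{y\in X_i}(g_x\triangle g_y)$, and this is $1$. Otherwise its complement would contain some $N(q)$. As $X_i$ is infinite, there is $y\in X_i\setminus(\operatorname{dom}q\cup\{x\})$. Some $f\in N(q)$ has $f(y)\ne f(x)$, so $N(q)$ meets $g_x\triangle g_y$, a contradiction.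

**Step 3: a name for a selection of classes.** Now we use (6). In $V^{(C)}$, apply $\mathrm{AC}_2$ to the family of the two-element sets $\check X_i/{\sim}$, indexed by $\check I$, and let $S$ be the union of the chosen classes. As the $\check X_i$ are disjoint, $S\cap\check X_i$ is the class chosen for $i$. So
$$[\![\exists S\subseteq\check X\ \ \forall i\in\check I\ \ (S\cap\check X_i\text{ is a }\sim\text{-class of }\check X_i)]\!]=1 .$$
This value is the supremum, over all names, of the values of the inner statement. Since $1\ne0$, there is a name $S$ such that
$$p:=[\![S\subseteq\check X\text{ and }\forall i\in\check I\ (S\cap\check X_i\text{ is a }\sim\text{-class of }\check X_i)]\!]\ne0 .$$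
Fix such an $S$, and put $c_x=[\![\check x\in S]\!]\in C$ for $x\in X$. Let $x,y\in X_i$. Given that $S\cap\check X_i$ is one of exactly two classes, $\check x\sim\check y$ holds iff both or neither of $\check x,\check y$ belong to $S$. So $p\le\neg\big((c_x\triangle c_y)\triangle(g_x\triangle g_y)\big)$, that is,
$$p\wedge(c_x\triangle c_y)=p\wedge(g_x\triangle g_y)\qquad(x,y\in X_i,\ i\in I).\tag{3}$$
This is the analogue of (2), valid below $p$. Fix a condition $p_0$ with $N(p_0)\le p$, and let $J=\{i\in I:\operatorname{dom}p_0\cap X_i\ne\emptyset\}$, a finite set.

From now on fix $i\in I\setminus J$. Everything below is defined from $i$ and the fixed parameters $(X_j)_{j\in I}$, $(c_x)_{x\in X}$, $p_0$ without choices.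

**Step 4: decisive conditions.** We carry over the notions of Section 6. Call a condition $q\supseteq p_0$ *$i$-decisive* if $\operatorname{dom}q\cap X_i\ne\emptyset$ and $q$ decides $c_x$ for every $x\in\operatorname{dom}q\cap X_i$. Call a condition $s\supseteq p_0$ with $\operatorname{dom}s\cap X_i=\emptyset$ an *$i$-base*. Since $i\notin J$, $p_0$ itself is an $i$-base.

(a) *Every $i$-base $s$ extends to an $i$-decisive $q$.* Take $x\in X_i$. One of $N(s)\wedge c_x$, $N(s)\wedge\neg c_x$ is nonzero and contains some $N(q')$. As $N(q')\subseteq N(s)$, the conditions $q'$ and $s$ are compatible; let $q$ be $q'\cup s$, extended to have $x$ in its domain. Then $q$ decides $c_x$. Let $y\in\operatorname{dom}q\cap X_i$. Since $N(q)\le N(p_0)\le p$, (3) gives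
$$N(q)\wedge c_y=N(q)\wedge(c_x\triangle g_x\triangle g_y),$$
and $q$ decides $c_x,g_x,g_y$. So $q$ decides $c_y$.

(b) *If $q,r$ are $i$-decisive and agree on their common domain outside $X_i$, then $\operatorname{dom}q\cap\operatorname{dom}r\cap X_i\ne\emptyset$.* Suppose not. Pick $x\in\operatorname{dom}q\cap X_i$ and $y\in\operatorname{dom}r\cap X_i$, and let $\bar r$ be $r$ flipped on $X_i$ only. As $\operatorname{dom}p_0\cap X_i=\emptyset$, $\bar r\supseteq p_0$. We have $N(\bar r)=\sigma_i[N(r)]$ and $\sigma_i[c_y]=c_y$, so $\bar r$ decides $c_y$ with the same value as $r$. Both $q\cup r$ and $q\cup\bar r$ are conditions extending $p_0$: outside $X_i$ there is agreement, and inside $X_i$ the domains are disjoint. They decide $c_x\triangle c_y$ with the same value, but $g_x\triangle g_y$ with different values. Both $N(q\cup r)$ and $N(q\cup\bar r)$ are below $p$, so this contradicts (3).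

**Step 5: why the traces on $X_i$ are not enough.** At this point one would like to apply Lemma 2 to the sets $\operatorname{dom}q\cap X_i$ for $i$-decisive $q$. But (b) has a hypothesis that Section 6 did not need: $q$ and $r$ must be compatible outside $X_i$. Without it the traces can be disjoint. Let $I=\{0,1\}$ and $p_0=\emptyset$, $p=1$. Take distinct $a,b\in X_0$ and distinct $z,z'\in X_1$, and put $w=g_z\triangle g_{z'}\in C$. For $x\in X_0$ let
$$c_x=\big(w\wedge\neg(g_x\triangle g_a)\big)\vee\big(\neg w\wedge\neg(g_x\triangle g_b)\big),$$
and for $x\in X_1$ let $c_x=\neg(g_x\triangle g_z)$. These elements lie in $C$. Below $w$ and below $\neg w$ one computes $c_x\triangle c_y=g_x\triangle g_y$ for $x,y\in X_0$, and likewise for $x,y\in X_1$, so (3) holds with $p=1$. (In words: $S\cap\check X_0$ is the class of $a$ if $w$, and the class of $b$ if not.)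

Now the condition with values $z\mapsto1$, $z'\mapsto0$, $a\mapsto0$ decides $w$ and $c_a$ with value $1$, so it is $0$-decisive with trace $\{a\}$ on $X_0$. The condition $z\mapsto0$, $z'\mapsto0$, $b\mapsto0$ decides $w$ with value $0$ and $c_b$ with value $1$, so it is $0$-decisive with trace $\{b\}$.

The remedy is to work over a fixed base $s$ and to use whole domains, including the part outside $X_i$. Two conditions that extend $s$ and have no common point beyond $\operatorname{dom}s$ are automatically compatible, so (b) applies to them.

**Step 6: a finite set over each base.** For an $i$-base $s$ let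
$$\mathcal W(s)=\{\operatorname{dom}q\setminus\operatorname{dom}s:\ q\supseteq s,\ q\ i\text{-decisive}\}.$$
By (a) this family is nonempty. Its members are finite, and they are nonempty because $\operatorname{dom}q$ meets $X_i$ and $\operatorname{dom}s$ does not. Its members meet pairwise: if $q,r\supseteq s$ are $i$-decisive and $\operatorname{dom}q\cap\operatorname{dom}r=\operatorname{dom}s$, then $q$ and $r$ agree on their common domain, both being equal to $s$ there, and they have no common point in $X_i$, which contradicts (b). So Lemma 2 applies. Put $K(s)=K(\mathcal W(s))$, a finite nonempty subset of $X$ meeting every member of $\mathcal W(s)$.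

In the example of Step 5, take $s=\emptyset$. If $z,z'\in\operatorname{dom}q$, then $q$ is $0$-decisive iff $a\in\operatorname{dom}q$ (when $q(z)\ne q(z')$) or $b\in\operatorname{dom}q$ (when $q(z)=q(z')$). If $z,z'$ are not both in $\operatorname{dom}q$, then $q$ can be extended outside $X_0$ so as to decide $w$ either way. So $q$ is $0$-decisive iff $a,b\in\operatorname{dom}q$ and $q(a)=q(b)$. Hence $\mathcal W(\emptyset)$ consists of the finite sets containing one of $\{z,z',a\}$, $\{z,z',b\}$, $\{a,b\}$. No single point meets all three. The transversals of size two are $\{a,b\}$ and the four sets consisting of one of $a,b$ and one of $z,z'$. So $K(\emptyset)=\{a,b,z,z'\}$, and its part in $X_0$ is $\{a,b\}$.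

In general, Lemma 2 promises that $K(s)$ meets each $\operatorname{dom}q\setminus\operatorname{dom}s$, but not that it does so inside $X_i$. If $K(s)$ misses $X_i$, we enlarge the base by $K(s)$ and repeat. The values on the new points are not known, so we keep all of them.

**Step 7: the construction of $F_i$.** We define finite sets $L_n$ of $i$-bases. Let $L_0=\{p_0\}$. Suppose $L_n$ is given.

- If $K(s)\cap X_i\ne\emptyset$ for some $s\in L_n$, stop and put $F_i=\bigcup_{s\in L_n}(K(s)\cap X_i)$. This is a nonempty finite subset of $X_i$.
- Otherwise let $L_{n+1}$ be the set of all conditions $t$ such that, for some $s\in L_n$, $t\supseteq s$ and $\operatorname{dom}t=\operatorname{dom}s\cup K(s)$. This set is finite, and each $t$ is again an $i$-base because $K(s)\cap X_i=\emptyset$.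

**Step 8: the construction stops.** The idea is that a single decisive condition $q$ serves as a witness: along a suitable branch, each stage captures a new point of $\operatorname{dom}q$. Fix any $i$-decisive $q$; one exists by (a) applied to $p_0$. We claim that if the construction does not stop at stages $0,\dots,n-1$, then there is $s\in L_n$ such that
$$s\cup q\text{ is a function and }|\operatorname{dom}s\cap\operatorname{dom}q|\ge|\operatorname{dom}p_0|+n.\tag{4}$$
For $n=0$ take $s=p_0$, which is contained in $q$. Suppose $s\in L_n$ satisfies (4) and the construction does not stop at stage $n$ either. The condition $s\cup q$ extends $q$, and it has the same domain as $q$ inside $X_i$, because $\operatorname{dom}s\cap X_i=\emptyset$. So it is $i$-decisive. It extends $s$, hence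
$$\operatorname{dom}(s\cup q)\setminus\operatorname{dom}s=\operatorname{dom}q\setminus\operatorname{dom}s\in\mathcal W(s),$$
and $K(s)$ meets $\operatorname{dom}q\setminus\operatorname{dom}s$. Let $t\supseteq s$ be the condition with domain $\operatorname{dom}s\cup K(s)$ that agrees with $q$ at points of $\operatorname{dom}q$ and is $0$ at the remaining new points. This is possible because $s\cup q$ is a function. Then $t\in L_{n+1}$, $t\cup q$ is a function, and $\operatorname{dom}t\cap\operatorname{dom}q$ has at least one more element than $\operatorname{dom}s\cap\operatorname{dom}q$. So $t$ satisfies (4) for $n+1$.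

Since $|\operatorname{dom}s\cap\operatorname{dom}q|\le|\operatorname{dom}q|$, (4) cannot hold for $n>|\operatorname{dom}q|-|\operatorname{dom}p_0|$. So the construction stops at a finite stage. The witness $q$ is used only to prove this; it does not enter the definition of $F_i$.

**Step 9: conclusion.** The set $F_i$ is defined from $i$ and the fixed parameters, so $i\mapsto F_i$ is a function on $I\setminus J$, and each $F_i$ is a nonempty finite subset of $X_i$. Projecting $X_i=\{i\}\times Z_i\times\omega$ to $Z_i$ gives nonempty finite subsets of $Z_i$ for $i\in I\setminus J$. For the finitely many $i\in J$ choose a one-element subset of $Z_i$. This proves MC, and AC follows by (F1). Hence (6)⇒(1), and the proof of Theorem 2 is complete. $\blacksquare$
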